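\title{Powers of a separable metric space whose dimension jumps at a prescribed exponent}

\begin{abstract}
For all integers $k\ge 1$ and $n\ge 2$ we construct, in ZFC, a set $X\subset\mathbb R^{k+1}$ whose powers have covering dimension $\dim X^r=k$ for $1\le r<n$ and $\dim X^r=k+1$ for all finite $r\ge n$. The set is a disjoint sum of $n$ pieces built by transfinite recursion. The upper bounds come from avoiding rational values of generic linear forms. The lower bounds reduce to showing that certain closed sets are not covered by countably many affine subspaces of the same dimension; this follows from a vanishing relation for the $n$-fold mixed differences of the germs of a mod $2$ cycle.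
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are separable metric spaces, $\dim$ is covering dimension, and $X^r$ is the product of $r$ copies of $X$. For a nonempty space $X$ consider the sequence $d_r=\dim X^r$, $r=1,2,\dots$. It is nondecreasing, because $X^r$ embeds in $X^{r+1}$, and it is subadditive, $d_{r+s}\le d_r+d_s$, by the product inequality $\dim(A\times B)\le\dim A+\dim B$. In the simplest cases the sequence is as regular as it can be. If $d_1=0$, then $d_r=0$ for all $r$. If $d_1=k$ and $X$ contains a $k$-dimensional cube, then $d_r=rk$. A sequence that pauses at a positive value requires a less tame space: if $d_1=d_2=1$, then $X$ contains no arc, since otherwise $X^2$ would contain a square.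

One might guess that a pause is permanent: if a second factor adds no dimension, why should a third? This guess is wrong. It is known that there is a set $X_3\subset\mathbb R^2$ with $\dim X_3=\dim X_3^2=1$ and $\dim X_3^3=2$. Since monotonicity and subadditivity put no bound on the length of a pause, one is led to the following question, posed in \cite{problem}.

\begin{quote}
\textbf{Question.} (1) For every positive integer $k$ and every sufficiently large $n$ (the threshold may depend on $k$), is there a space $X$ with $\dim X^r=k$ for $1\le r<n$ and $\dim X^n>k$? (2) For every $n>3$, is there a space $X_n$ with $\dim X_n^r=1$ for $1\le r<n$ and $\dim X_n^n=2$?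
\end{quote}

Both answers are yes, and no threshold is needed in (1).

\begin{theorem}\label{thm:main}
Let $k\ge1$ and $n\ge2$. There is a set $X\subset\mathbb R^{k+1}$ with $\dim X^r=k$ for $1\le r<n$ and $\dim X^r=k+1$ for all finite $r\ge n$.
\end{theorem}

The case $k=1$ gives the spaces $X_n\subset\mathbb R^2$ of part (2). The space $X$ is the disjoint sum of $n$ pieces that produce an extra dimension only when all of them occur in a product. Write $[n]=\{1,\dots,n\}$.

\begin{theorem}\label{thm:pieces}
Let $k\ge1$ and $n\ge2$. There are sets $Y_1,\dots,Y_n\subset\mathbb R^{k+1}$ such that for all $r\ge1$ and all $(i_1,\dots,i_r)\in[n]^r$,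
\[
\dim(Y_{i_1}\times\dots\times Y_{i_r})=
\begin{cases}
k&\text{if }\{i_1,\dots,i_r\}\ne[n],\\
k+1&\text{if }\{i_1,\dots,i_r\}=[n].
\end{cases}
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:pieces}]
Let $X$ be the topological disjoint sum $Y_1\sqcup\dots\sqcup Y_n$. Since $\mathbb R^{k+1}$ is homeomorphic to an open ball, copies of the $Y_j$ can be placed in $n$ balls of $\mathbb R^{k+1}$ with disjoint closures, and this embeds $X$ in $\mathbb R^{k+1}$. The power $X^r$ is the union of the finitely many open-and-closed subspaces $Y_{i_1}\times\dots\times Y_{i_r}$, so $\dim X^r$ is the maximum of their dimensions (facts (D1) and (D2) below). If $r<n$, the set $\{i_1,\dots,i_r\}$ is never $[n]$; if $r\ge n$, it is $[n]$ for some choice of indices.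
\end{proof}

\begin{remark}\label{rem:sharp}
The following observations are not used later.
\begin{enumerate}
\item[(a)] The hypothesis $k\ge1$ cannot be dropped, since powers of a zero-dimensional space are zero-dimensional.
\item[(b)] For $k=1$ the value $\dim X^n=2$ is the largest possible, as $\dim X^n\le\dim X^{n-1}+\dim X=2$.
\item[(c)] For $n\ge3$ the space $\mathbb R^{k+1}$ cannot be replaced by $\mathbb R^k$: a $k$-dimensional subset of $\mathbb R^k$ has nonempty interior, so its square has dimension $2k>k$.
\item[(d)] The countable power of the space $X$ of Theorem~\ref{thm:main} has $\dim X^\omega=k+1$. Indeed, $X^n$ embeds in $X^\omega$, and $X^\omega$ is the limit of the inverse sequence $(X^r)_r$; by Nagami's theorem, the limit of an inverse sequence of separable metric spaces of dimension $\le q$ has dimension $\le q$.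
\end{enumerate}
\end{remark}

The rest of the paper proves Theorem~\ref{thm:pieces}, in ZFC. Section~\ref{sec:bounds} gives one test for upper bounds on dimension (few rational coordinates) and one for lower bounds (meeting every closed set that carries a certain cohomology class). Section~\ref{sec:small} plays the two tests against each other for $k=1$, $n=2$ and isolates the one topological statement that is needed, Proposition~\ref{prop:cover}. Section~\ref{sec:construction} constructs the sets $Y_j$ and computes the dimensions, assuming that proposition, and Sections~\ref{sec:cycles} and~\ref{sec:cube} prove it.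

\section{Two tests for dimension}\label{sec:bounds}

\subsection{Dimension theory}
A space has $\dim\le q$ if every finite open cover has a finite open refinement in which no point lies in more than $q+1$ members; $\dim\emptyset=-1$. A space has $\dim\le0$ if and only if it has a base of open-and-closed sets. A \emph{partition} in $\mathbb R^M$ between disjoint closed sets $A$ and $B$ is a closed set $L$ such that $\mathbb R^M\setminus L=U\sqcup U'$ with $U,U'$ open, $A\subset U$ and $B\subset U'$. We use four textbook theorems.
\begin{enumerate}
\item[(D1)] (Subspace theorem.) If $Y'\subset Y$, then $\dim Y'\le\dim Y$.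
\item[(D2)] (Sum theorem.) If $Y$ is a countable union of closed subsets of dimension $\le q$, then $\dim Y\le q$.
\item[(D3)] (Decomposition theorem.) For $q\ge0$, $\dim Y\le q$ if and only if $Y$ is a union of $q+1$ subspaces of dimension $\le0$.
\item[(D4)] (Second separation theorem.) If $Y\subset\mathbb R^M$ has $\dim Y\le0$ and $A,B\subset\mathbb R^M$ are disjoint closed sets, there is a partition in $\mathbb R^M$ between $A$ and $B$ that misses $Y$.
\end{enumerate}

\begin{lemma}[upper test]\label{lem:upper}
Let $p\ge1$. The set of points of $\mathbb R^M$ with fewer than $p$ rational coordinates has dimension at most $p-1$.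
\end{lemma}

\begin{proof}
Let $R_q$ be the set of points with exactly $q$ rational coordinates. By (D3) it suffices to show $\dim R_q\le0$, since the set in question is $R_0\cup\dots\cup R_{p-1}$. Fix $q$ positions and $q$ rational values. The points of $R_q$ with these values in these positions form a closed subset of $R_q$; all their other coordinates are irrational, so this subset is homeomorphic to a power of the space of irrationals, which has a base of open-and-closed sets. There are countably many such subsets and they cover $R_q$, so (D2) applies.
\end{proof}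

With $p=M+1$ the lemma gives $\dim\mathbb R^M\le M$.

\subsection{Cohomology with compact supports}
For a locally compact separable metrizable space $A$, let $H^i_c(A)$ be \v{C}ech cohomology with compact supports and coefficients in $\mathbb F_2$, that is, the \v{C}ech cohomology of the pair $(A\cup\{\infty\},\{\infty\})$ formed with the one-point compactification. Every closed subset of an open subset of $\mathbb R^M$ is such a space. A proper map $G\colon A\to A'$ (preimages of compact sets are compact) induces $G^*\colon H^i_c(A')\to H^i_c(A)$, and $G^*$ is unchanged under a homotopy that is proper as a map $A\times[0,1]\to A'$. In particular a closed subset $B\subset A$ gives a restriction $H^i_c(A)\to H^i_c(B)$. An open subset $U\subset A$ gives a map in the other direction, extension by zero $H^i_c(U)\to H^i_c(A)$. Both constructions are functorial and commute with homeomorphisms. We use the following standard facts.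
\begin{enumerate}
\item[(H1)] For $B\subset A$ closed, the sequence $\cdots\to H^i_c(A\setminus B)\to H^i_c(A)\to H^i_c(B)\to H^{i+1}_c(A\setminus B)\to\cdots$ is exact.
\item[(H2)] $H^i_c(A)=0$ for $i>\dim A$.
\item[(H3)] There are exact Mayer--Vietoris sequences for two open sets,
\[\cdots\to H^i_c(U)\oplus H^i_c(U')\to H^i_c(U\cup U')\to H^{i+1}_c(U\cap U')\to\cdots,\]
and for two closed sets,
\[\cdots\to H^i_c(A)\oplus H^i_c(A')\to H^i_c(A\cap A')\xrightarrow{\ \delta\ }H^{i+1}_c(A\cup A')\to\cdots;\]
the latter is natural for proper maps. In particular, $H^i_c$ of a finite disjoint union of open subsets is the direct sum of their $H^i_c$.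
\item[(H4)] If $A$ is the union of an upward directed family of open sets $U_\lambda$, then $H^i_c(A)=\varinjlim H^i_c(U_\lambda)$.
\item[(H5)] $H^i_c(\mathbb R^p)$ is $\mathbb F_2$ for $i=p$ and $0$ otherwise. If $U\subset\mathbb R^p$ is nonempty, open and convex, then $H^p_c(U)\to H^p_c(\mathbb R^p)$ is an isomorphism. A closed half-space has $H^*_c=0$.
\item[(H6)] For $B\subset A$ closed and $U\subset A$ open, the composites $H^i_c(U)\to H^i_c(A)\to H^i_c(B)$ and $H^i_c(U)\to H^i_c(U\cap B)\to H^i_c(B)$ agree.
\end{enumerate}

\subsection{Intersections of partitions}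
Let $f_1,\dots,f_M$ be linearly independent linear forms on $\mathbb R^M$. The hyperplane $\{f_i=0\}$ is the model partition between $\{f_i\le-1\}$ and $\{f_i\ge1\}$, and $q$ of these hyperplanes intersect in a copy of $\mathbb R^{M-q}$. An intersection of $q$ arbitrary partitions can be wild, but it keeps the top cohomology class of the model.

\begin{lemma}\label{lem:partitions}
Let $1\le q\le M$, and for $i\le q$ let $L_i$ be a partition in $\mathbb R^M$ between $\{f_i\le-1\}$ and $\{f_i\ge1\}$. Then $C=L_1\cap\dots\cap L_q$ is closed, $|f_i|<1$ on $C$ for $i\le q$, and $H^{M-q}_c(C)\ne0$.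
\end{lemma}

\begin{proof}
Only the last claim needs proof. Put $C_0=\mathbb R^M$, $C_i=L_1\cap\dots\cap L_i$ and $G_i=(f_{i+1},\dots,f_M)\colon C_i\to\mathbb R^{M-i}$. The map $G_i$ is proper, because $C_i$ is closed and $f_1,\dots,f_i$ are bounded on it. Let $\omega_p$ generate $H^p_c(\mathbb R^p)$ and let $\xi_i=G_i^*\omega_{M-i}$. Then $\xi_0\ne0$, since $G_0$ is a homeomorphism. We fix $i<q$ and show that a Mayer--Vietoris boundary map sends $\xi_{i+1}$ to $\xi_i$; then $\xi_q\neq0$ by induction.

Write $p=M-i$, $f=f_{i+1}$, $L=L_{i+1}$, $A=\{f\le-1\}$, $B=\{f\ge1\}$, and $\mathbb R^M\setminus L=U\sqcup U'$ with $A\subset U$, $B\subset U'$. The set $L$ is nonempty because $\mathbb R^M$ is connected, and $U\cup L$ and $U'\cup L$ are closed. To compare with the model we replace $f$ by a nearby function whose zero set is $L$. Let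
\[
F(x)=\frac{-\operatorname{dist}(x,L)}{\operatorname{dist}(x,L)+\operatorname{dist}(x,A)}\ \text{ on }U\cup L,\qquad
F(x)=\frac{\operatorname{dist}(x,L)}{\operatorname{dist}(x,L)+\operatorname{dist}(x,B)}\ \text{ on }U'\cup L.
\]
The denominators are positive and both formulas give $0$ on $L$, so $F$ is continuous, $|F|\le1$, $F^{-1}(0)=L$, $F=-1$ on $A$ and $F=1$ on $B$. Let $\tilde f=F$ where $|f|\le1$ and $\tilde f=f$ where $|f|\ge1$; the definitions agree where $|f|=1$. Then $\tilde f$ is continuous, $|\tilde f-f|\le2$, and $\tilde f$ is $\le0$ on $U\cup L$, $\ge0$ on $U'\cup L$, and $0$ on $L$.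

Put $\tilde G=(\tilde f,f_{i+2},\dots,f_M)\colon C_i\to\mathbb R^p$. The straight-line homotopy from $G_i$ to $\tilde G$ stays within distance $2$ of the proper map $G_i$, so it is proper, and $\tilde G^*\omega_p=\xi_i$. The map $\tilde G$ sends the closed sets $C_i\cap(U\cup L)$ and $C_i\cap(U'\cup L)$, whose union is $C_i$, into the half-spaces $\{t_1\le0\}$ and $\{t_1\ge0\}$; on their intersection $C_{i+1}$ it equals $(0,G_{i+1})$. For the two half-spaces the boundary map $\delta'\colon H^{p-1}_c(\mathbb R^{p-1})\to H^p_c(\mathbb R^p)$ is an isomorphism by (H3) and (H5). Naturality gives $\delta\xi_{i+1}=\tilde G^*\delta'\omega_{p-1}=\tilde G^*\omega_p=\xi_i$.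
\end{proof}

\begin{corollary}[lower test]\label{cor:lower}
Let $1\le q\le M$ and $Y\subset\mathbb R^M$. Suppose that $Y$ meets every closed set $C\subset\mathbb R^M$ such that $|f_i|<1$ on $C$ for $i\le q$ and $H^{M-q}_c(C)\ne0$. Then $\dim Y\ge q$.
\end{corollary}

\begin{proof}
If $\dim Y\le q-1$, write $Y=Y^1\cup\dots\cup Y^q$ with $\dim Y^i\le0$ by (D3), and by (D4) choose partitions $L_i$ between $\{f_i\le-1\}$ and $\{f_i\ge1\}$ with $L_i\cap Y^i=\emptyset$. Then $C=\bigcap_iL_i$ misses $Y$, and $C$ is a set of the stated kind by Lemma~\ref{lem:partitions}.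
\end{proof}

\section{The smallest case and the covering problem}\label{sec:small}

From now on $k\ge1$ and $n\ge2$ are fixed, and
\[
d=k+1\ge2,\qquad E=\mathbb R^d,\qquad V=E_1\times\dots\times E_n\ \ (E_j=E),\qquad m=nd-d.
\]
Points of $V$ are written $y=(y_1,\dots,y_n)$, and $E_j$ is regarded as a linear subspace of $V$. Let $f\colon V\to\mathbb R^d$, $f(y)=y_1+\dots+y_n$, with components $f_1,\dots,f_d$. Together with the coordinates of $y_2,\dots,y_n$, these components form a basis of the linear forms on $V$. By Corollary~\ref{cor:lower}, the product $Y_1\times\dots\times Y_n$ has dimension at least $d$ once it meets every closed set $C\subset\{|f_1|<1\}$ with $H^m_c(C)\neq0$. There are at most $\mathfrak c$ closed sets, so we may treat them one at a time in a recursion of length $\mathfrak c$: choose a point $y\in C$ and add $y_j$ to $Y_j$ for each $j$. The upper bounds restrict the choice of $y$.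

\subsection{The case $k=1$, $n=2$}
Here $d=2$, $V=\mathbb R^4$ and $m=2$. Consider products of two factors, and take on $E^2$ four independent forms $\phi_s(x_1,x_2)=\langle u_s,x_1\rangle+\langle u'_s,x_2\rangle$ in general position as coordinates. By Lemma~\ref{lem:upper} it is enough that at most one $\phi_s$ be rational at each point of $Y_1^2$ or $Y_2^2$, and at most two at each point of $Y_1\times Y_2$. Suppose that this holds for the points chosen so far, and let $y=(y_1,y_2)$ be the new point.

The new elements of $Y_1^2$ are $(y_1,x)$, $(x,y_1)$ and $(y_1,y_1)$ with $x$ an old point. Rationality of $\phi_s$ and $\phi_{s'}$ at one of them is a system $By_1=t$, where the rows of $B$ are $u_s,u_{s'}$, or $u'_s,u'_{s'}$, or $u_s+u'_s,u_{s'}+u'_{s'}$, and $t$ is computed from two rationals and $x$. In general position $B$ is invertible, so $y$ has to avoid a plane $\{y_1=a\}$ in $V$. The square $Y_2^2$ forbids planes $\{y_2=b\}$. In $Y_1\times Y_2$, three rational values at $(y_1,x)$ or $(x,y_2)$ give three equations whose solution set in $V$ is empty or a plane of the same two kinds, while three rational values at $(y_1,y_2)$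 are three independent equations in $\mathbb R^4$ and forbid only a line. Had we asked for at most one rational value on $Y_1\times Y_2$, the pair $(y_1,y_2)$ would forbid planes $\{B_1y_1+B_2y_2=t\}$; for $B_1=B_2$ invertible and $t=0$ such a plane is the model set $C=\{f=0\}$ itself. This is the one kind of plane that must not be forbidden, and allowing one more rational value removes it.

So at each stage $y\in C$ must avoid fewer than $\mathfrak c$ lines and planes $\{y_1=a\}$, $\{y_2=b\}$, taken from countably many parallel families. Lemma~\ref{lem:cantor} below reduces this to showing that $C$ is not covered by \emph{countably} many of them. Lines alone cannot cover $C$, by (D2) and (H2). The planes have the same dimension as the class on $C$, so counting dimensions does not help. For finitely many planes one can argue by hand.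

\begin{example}\label{ex:finite}
Let $d=n=2$, and let $C\subset\{|f_1|<1\}$ be a closed set covered by finitely many planes $P$ of the forms $\{y_1=a\}$ and $\{y_2=b\}$. We show that $H^2_c(C)=0$. Two distinct such planes are disjoint or meet in one point; let $F$ be the finite set of intersection points. Fix one plane $P$, and put $P^\circ=P\setminus F$ and $B=C\cap P^\circ$. By (H1) and (H2),
\[0=H^1_c(P\cap F)\to H^2_c(P^\circ)\to H^2_c(P)\to H^2_c(P\cap F)=0\]
is exact, so $H^2_c(P^\circ)\to H^2_c(P)$ is an isomorphism. Since $f_1$ is unbounded on $P$, the closed set $C$ does not contain $P$, and there is an open disk $U\subset P^\circ\setminus B$. By (H5) the map $H^2_c(U)\to H^2_c(P)$ is onto, hence so is $H^2_c(P^\circ\setminus B)\to H^2_c(P^\circ)$. Exactness of $H^2_c(P^\circ\setminus B)\to H^2_c(P^\circ)\to H^2_c(B)\to H^3_c(P^\circ\setminus B)=0$ gives $H^2_c(B)=0$. The set $C\setminus F$ is the disjoint union of the finitely many relatively closed sets $B$, so $H^2_c(C\setminus F)=0$, and exactness of $H^2_c(C\setminus F)\to H^2_c(C)\to H^2_c(C\cap F)=0$ finishes the argument.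
\end{example}

The decisive point is $H^1_c(P\cap F)=0$: planes of the two kinds meet in codimension two, so a surface without boundary cannot turn from one into the other. It must contain a whole plane, and no whole plane fits into the slab $\{|f_1|<1\}$.

\subsection{Admissible subspaces}
The subspaces forbidden by the general construction fall under the following definition.

\begin{definition}\label{def:admissible}
A set $D=\{y\in V:\sum_{j\in J}B_jy_j=t\}$ is \emph{admissible} if $\emptyset\ne J\subset[n]$, $t\in\mathbb R^l$, each $B_j\colon E_j\to\mathbb R^l$ $(j\in J)$ is linear of rank at least $2$, and either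
\begin{enumerate}
\item[($\alpha$)] $\dim D<m$, or
\item[($\beta$)] $\dim D=m$ and $J\ne[n]$.
\end{enumerate}
\end{definition}

An admissible set is an affine subspace or empty, and it is invariant under translation by $E_i$ for every $i\notin J$. Thus in case ($\beta$) it is invariant under at least one factor.

\begin{proposition}\label{prop:cover}
Let $C\subset V$ be closed with $C\subset\{|f_1|<1\}$ and $H^m_c(C)\ne0$. Then $C$ is not covered by countably many admissible subspaces.
\end{proposition}

The next example shows that the hypotheses are needed, and that the mechanism of Example~\ref{ex:finite} does not suffice for $n\ge3$.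

\begin{example}\label{ex:hyp}
(a) \emph{The condition $J\ne[n]$ in $(\beta)$.} The subspace $\{f=0\}$ has $J=[n]$, all $B_j$ equal to the identity, and dimension $m$. It lies in $\{|f_1|<1\}$, has $H^m_c\ne0$ by (H5), and covers itself.

(b) \emph{The rank condition.} Take $d=1$, $n=2$, so $V=\mathbb R^2$ and $m=1$. The lines $\{y_1=a\}$ and $\{y_2=b\}$ satisfy Definition~\ref{def:admissible} except that the rank is $1$. The staircase through the points $(j,-j+\frac12)$, $(j,-j-\frac12)$, $(j+1,-j-\frac12)$, $j\in\mathbb Z$, is a closed copy of $\mathbb R$ on which $|y_1+y_2|\le\frac12$, and countably many such lines cover it (Figure~\ref{fig:stairs}). This is the case $k=0$, in which the theorems fail.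

(c) \emph{The slab.} The subspace $\{y_1=0\}$ is admissible and has $H^m_c\ne0$.

(d) \emph{Bending.} Take $d=2$, $n=3$, so $m=4$. Write $y_2=(s,t)$, and let $C$ be the set of $y\in V$ with $y_1=(s,t)$ if $t\ge0$ and $y_1=(s,2t)$ if $t\le0$. It is the graph of a continuous function of $(y_2,y_3)$, hence a closed copy of $\mathbb R^4$. It is covered by the two admissible subspaces $\{y_1=(s,t)\}$ and $\{y_1=(s,2t)\}$, both with $J=\{1,2\}$, but contains neither. What survives is that $C$ is invariant under $E_3$, which already keeps it out of the slab.
\end{example}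

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\fill[gray!20] (-2.5,3.5)--(2.5,-1.5)--(2.5,-3.5)--(-2.5,1.5)--cycle;
\draw[->] (-3,0)--(3.2,0) node[right] {$y_1$};
\draw[->] (0,-3.5)--(0,3.6) node[above] {$y_2$};
\draw[very thick] (-2.5,2.5)--(-2,2.5)--(-2,1.5)--(-1,1.5)--(-1,0.5)--(0,0.5)--(0,-0.5)--(1,-0.5)--(1,-1.5)--(2,-1.5)--(2,-2.5)--(2.5,-2.5);
\end{tikzpicture}
\caption{With one-dimensional factors, a closed copy of $\mathbb R$ (thick) stays in the strip $|y_1+y_2|<1$ (shaded) while lying in countably many horizontal and vertical lines: it turns at their crossing points. With two-dimensional factors the planes $\{y_1=a\}$ and $\{y_2=b\}$ meet in codimension two, and a surface cannot turn.}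
\label{fig:stairs}
\end{figure}

\section{The construction}\label{sec:construction}

In this section we prove Theorem~\ref{thm:pieces}, assuming Proposition~\ref{prop:cover}.

\subsection{Generic forms and forbidden subspaces}
For each $r\ge1$ we choose coordinates on $E^r$. In a point of a product $Y_{i_1}\times\dots\times Y_{i_r}$ the same new vector $y_j$ may occupy several positions $\nu$, so general position is needed for sums of coefficient vectors. Given vectors $u_{s,\nu}\in\mathbb R^d$ ($1\le s\le rd$, $1\le\nu\le r$), put $\phi_s(x_1,\dots,x_r)=\sum_\nu\langle u_{s,\nu},x_\nu\rangle$ and $u_{s,I}=\sum_{\nu\in I}u_{s,\nu}$ for $I\subset[r]$. We require, with $\Sigma$ ranging over subsets of $[rd]$: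
\begin{enumerate}
\item[(G1)] $\phi_1,\dots,\phi_{rd}$ are linearly independent on $E^r$;
\item[(G2)] for $\emptyset\ne I\subset[r]$ and $|\Sigma|=d$, the vectors $u_{s,I}$ $(s\in\Sigma)$ form a basis of $\mathbb R^d$;
\item[(G3)] for disjoint nonempty $I,I'\subset[r]$ and $|\Sigma|=d+1$, the $(d+1)\times2d$ matrix with rows $(u_{s,I},u_{s,I'})$, $s\in\Sigma$, has rank $d+1$.
\end{enumerate}
Such vectors exist. Each of the finitely many conditions follows from the nonvanishing of a determinant, a polynomial in the entries of the $u_{s,\nu}$; in (G3) take the first $d+1\le2d$ columns. None of these polynomials is identically zero. In (G1) the matrix is arbitrary. In (G2) and (G3) pick $\nu\in I$ (and $\nu'\in I'$) and set all other $u_{s,\cdot}$ equal to zero; then the rows are arbitrary. A product of nonzero polynomials has a point where it does not vanish. We fix such vectors for each $r$ and suppress $r$ from the notation.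

A \emph{type} is a sequence $\mathbf i=(i_1,\dots,i_r)\in[n]^r$, $r\ge1$; it is \emph{full} if $\{i_1,\dots,i_r\}=[n]$. Put $p(\mathbf i)=d+1$ if $\mathbf i$ is full and $p(\mathbf i)=d$ otherwise. A full type has $r\ge n\ge2$, so $p(\mathbf i)\le rd$ in all cases. The aim is that fewer than $p(\mathbf i)$ of the forms $\phi_s$ be rational at each point of $Y_{i_1}\times\dots\times Y_{i_r}$.

To record which positions hold the newest point and which forms are rational, let $\Theta$ be the set of all $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)$ where $\mathbf i\in[n]^r$ is a type, $\emptyset\ne J\subset\{i_1,\dots,i_r\}$, $\emptyset\ne I_j\subset\{\nu:i_\nu=j\}$ for $j\in J$, and $\Sigma\subset[rd]$ with $|\Sigma|=p(\mathbf i)$. There are finitely many $\theta$ for each $r$, so $\Theta$ is countable. The sets $I_j$ are pairwise disjoint. For $\theta\in\Theta$ define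
\[
\ell_\theta\colon V\to\mathbb R^\Sigma,\qquad \ell_\theta(y)=\sum_{j\in J}B_jy_j,\qquad\text{where $B_j$ has the rows $u_{s,I_j}$, $s\in\Sigma$},
\]
and let $\mathcal D$ be the family of all fibers $\ell_\theta^{-1}(t)$, $\theta\in\Theta$, $t\in\mathbb R^\Sigma$.

\begin{lemma}\label{lem:admissible}
Each $B_j$ is injective, and every member of $\mathcal D$ is admissible.
\end{lemma}

\begin{proof}
Since $|\Sigma|\ge d$, (G2) gives $\operatorname{rank}B_j=d$. So $B_j$ is injective, its rank is at least $2$ (here $k\ge1$ is used), and $\ell_\theta$ has rank at least $d$, whence $\dim\ell_\theta^{-1}(t)\le nd-d=m$. If $J\ne[n]$, then ($\alpha$) or ($\beta$) holds. If $J=[n]$, then $\mathbf i$ is full and $|\Sigma|=d+1$; by (G3) for the disjoint sets $I_1,I_2$, the matrix $(B_1\ B_2)$ has rank $d+1$, so $\dim\ell_\theta^{-1}(t)\le m-1$ and ($\alpha$) holds.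
\end{proof}

The last case is the reason for the value $p(\mathbf i)=d+1$ on full types: it excludes fibers of the kind in Example~\ref{ex:hyp}(a).

\subsection{Large closed sets}
Let $\mathcal C$ be the family of closed subsets of $V$ that are not covered by countably many members of $\mathcal D$. At stage $\beta<\mathfrak c$ of the recursion up to $\max(\aleph_0,|\beta|)$ members of $\mathcal D$ are forbidden. Under the continuum hypothesis this number is countable and the definition of $\mathcal C$ supplies the new point. Without it we need more room, and the next lemma provides it. We use Mycielski's theorem \cite[19.1]{Kechris}: \emph{given countably many meager relations $R\subset P^2$ on a nonempty perfect Polish space $P$, there is a Cantor set $K\subset P$ with $(x,y)\notin R$ for all distinct $x,y\in K$ and all $R$.} (Polish: separable and completely metrizable; perfect: without isolated points; meager: a countable union of nowhere dense sets.)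

\begin{lemma}\label{lem:cantor}
If $C\in\mathcal C$, there is a set $K\subset C$ with $|K|=\mathfrak c$ on which every $\ell_\theta$, $\theta\in\Theta$, is injective.
\end{lemma}

\begin{proof}
Call a set \emph{small} if it is covered by countably many members of $\mathcal D$. Let $U_0$ be the union of all small relatively open subsets of $C$. Countably many of them already cover $U_0$ (Lindel\"of), so $U_0$ is small, and $P=C\setminus U_0$ is a nonempty closed set. No nonempty relatively open subset $O\cap P$ of $P$ ($O\subset V$ open) is small: otherwise $O\cap C\subset(O\cap P)\cup U_0$ would be small, hence contained in $U_0$, and $O\cap P$ would be empty. A single point $x$ is small, as $x\in\ell_\theta^{-1}(\ell_\theta(x))$, so $P$ has no isolated points and is a nonempty perfect Polish space. For $\theta\in\Theta$ the relation $R_\theta=\{(x,y)\in P^2:\ell_\theta(x)=\ell_\theta(y)\}$ is closed. If it contained a product $O_1\times O_2$ of nonempty open subsets of $P$, then $O_2\subset\ell_\theta^{-1}(\ell_\theta(x))$ for $x\in O_1$, and $O_2$ would be small. So $R_\theta$ is nowhere dense, and Mycielski's theorem gives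 a Cantor set $K\subset P$ as required.
\end{proof}

The lower bound for the single factors $Y_j$ needs a second supply of members of $\mathcal C$.

\begin{lemma}\label{lem:cylinder}
Let $j_0\in[n]$ and let $C'\subset E$ be closed and uncountable. Then $\{y\in V:y_{j_0}\in C'\}\in\mathcal C$. In particular $\mathcal C\ne\emptyset$.
\end{lemma}

\begin{proof}
Let countably many members of $\mathcal D$ be given. Those with $J=\{j_0\}$ are empty or of the form $\{y_{j_0}=a\}$, since $B_{j_0}$ is injective; choose $x\in C'$ different from all these $a$. Every other given member has an index $j\in J$, $j\ne j_0$, and $B_j\ne0$, so it meets the affine space $\{y_{j_0}=x\}\cong E^{n-1}$ in a proper affine subspace or not at all. By the Baire category theorem, countably many proper affine subspaces do not cover $\{y_{j_0}=x\}$.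
\end{proof}

\subsection{The recursion}
Since $V$ has at most $\mathfrak c$ closed subsets and $\mathcal C\neq\emptyset$, we can list $\mathcal C=\{C_\beta:\beta<\mathfrak c\}$, with repetitions allowed. Suppose that points $y^\alpha=(y^\alpha_1,\dots,y^\alpha_n)\in V$ have been chosen for $\alpha<\beta$. For $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)\in\Theta$ put $I=\bigcup_{j\in J}I_j$, and let $F^\beta_\theta$ be the set of all $t\in\mathbb R^\Sigma$ of the form
\begin{equation}\label{eq:forbidden}
t_s=q_s-\sum_{\nu\notin I}\langle u_{s,\nu},x_\nu\rangle\quad(s\in\Sigma),\qquad q_s\in\mathbb Q,\quad x_\nu\in\{y^\alpha_{i_\nu}:\alpha<\beta\}.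
\end{equation}
Each $t$ depends on finitely many rationals and finitely many ordinals below $\beta$, so $|F^\beta_\theta|\le\max(\aleph_0,|\beta|)$. Take $K\subset C_\beta$ from Lemma~\ref{lem:cantor}. Each fiber $\ell_\theta^{-1}(t)$ contains at most one point of $K$, so the fibers with $\theta\in\Theta$ and $t\in F^\beta_\theta$ contain at most $\max(\aleph_0,|\beta|)<\mathfrak c$ points of $K$. Choose
\[
y^\beta\in C_\beta\quad\text{with}\quad \ell_\theta(y^\beta)\notin F^\beta_\theta\ \text{ for all }\theta\in\Theta .
\]
Put $Y_j=\{y^\beta_j:\beta<\mathfrak c\}\subset E=\mathbb R^{k+1}$. Since $y^\beta\in Y_1\times\dots\times Y_n$, this product meets every member of $\mathcal C$.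

\begin{proof}[Proof of Theorem~\ref{thm:pieces}]
Let $\mathbf i\in[n]^r$ and $Y_{\mathbf i}=Y_{i_1}\times\dots\times Y_{i_r}$.

\emph{Upper bounds.} Let $x\in Y_{\mathbf i}$ and suppose that $\phi_s(x)=q_s\in\mathbb Q$ for all $s$ in a set $\Sigma$ with $|\Sigma|=p(\mathbf i)$. We look at the last stage that contributed to $x$. Choose ordinals $\alpha_\nu$ with $x_\nu=y^{\alpha_\nu}_{i_\nu}$, and put $\beta=\max_\nu\alpha_\nu$, $I_j=\{\nu:i_\nu=j,\ \alpha_\nu=\beta\}$, $J=\{j:I_j\ne\emptyset\}$. Then $J\neq\emptyset$ and $\theta=(\mathbf i,(I_j)_{j\in J},\Sigma)\in\Theta$. For $\nu\in I_j$ we have $x_\nu=y^\beta_j$, so for $s\in\Sigma$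
\[
\ell_\theta(y^\beta)_s=\sum_{j\in J}\langle u_{s,I_j},y^\beta_j\rangle=\sum_{\nu\in I}\langle u_{s,\nu},x_\nu\rangle=q_s-\sum_{\nu\notin I}\langle u_{s,\nu},x_\nu\rangle .
\]
For $\nu\notin I$ we have $\alpha_\nu<\beta$, so the right side has the form \eqref{eq:forbidden} and $\ell_\theta(y^\beta)\in F^\beta_\theta$, contrary to the choice of $y^\beta$. Hence the linear isomorphism $(\phi_1,\dots,\phi_{rd})$ of (G1) maps $Y_{\mathbf i}$ into the set of points of $\mathbb R^{rd}$ with fewer than $p(\mathbf i)$ rational coordinates. By Lemma~\ref{lem:upper} and (D1), $\dim Y_{\mathbf i}\le p(\mathbf i)-1$, which is $k+1$ for full types and $k$ otherwise.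

\emph{Lower bound $k$.} Let $j\in[n]$ and let $C'\subset E$ be closed with $H^1_c(C')\ne0$. Then $\dim C'\ge1$ by (H2), so $C'$ is uncountable by (D2). By Lemma~\ref{lem:cylinder} the set $\{y:y_j\in C'\}$ belongs to $\mathcal C$, so it meets $Y_1\times\dots\times Y_n$, that is, $Y_j$ meets $C'$. Corollary~\ref{cor:lower}, with $M=d$, $q=d-1$ and the coordinates of $E$ as forms, gives $\dim Y_j\ge d-1=k$. Since $Y_{\mathbf i}$ contains a copy of $Y_{i_1}$, we get $\dim Y_{\mathbf i}\ge k$ for every type.

\emph{Lower bound $k+1$.} Let $C\subset V$ be closed with $|f_1|,\dots,|f_d|<1$ on $C$ and $H^m_c(C)\ne0$. By Proposition~\ref{prop:cover} and Lemma~\ref{lem:admissible}, $C\in\mathcal C$, so $Y_1\times\dots\times Y_n$ meets $C$. Corollary~\ref{cor:lower}, with $M=nd$ and $q=d$, gives $\dim(Y_1\times\dots\times Y_n)\ge d=k+1$. If $\mathbf i$ is full, then $Y_{\mathbf i}$ contains a copy of $Y_1\times\dots\times Y_n$.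
\end{proof}

\section{Cycles, germs and mixed differences}\label{sec:cycles}

It remains to prove Proposition~\ref{prop:cover}. Two things change in comparison with Example~\ref{ex:finite}. Countably many subspaces may accumulate, so we need a local property to which a Baire category argument applies. And by Example~\ref{ex:hyp}(d) this property cannot be ``being a union of whole subspaces''; it has to capture the weaker fact that every piece is invariant under some factor $E_i$, with $i$ depending on the piece. For functions there is such a property: a sum of functions of $(y_1,\dots,y_n)$, each independent of one of the variables, is killed by the $n$-fold mixed difference. We therefore pass from cohomology to its dual, whose elements can be restricted to open sets, and apply mixed differences to the function that sends a point to the germ of a cycle at that point.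

\subsection{Cycles}
For a locally compact space $A$ with $\dim A\le m$ put $Z(A)=\operatorname{Hom}(H^m_c(A),\mathbb F_2)$. One should think of its elements as $m$-dimensional mod $2$ cycles carried by $A$, with no compactness condition. Dualizing extension by zero gives a \emph{restriction} $Z(A)\to Z(U)$ for $U\subset A$ open, and dualizing restriction of classes gives a \emph{push-forward} $Z(B)\to Z(A)$ for $B\subset A$ closed. By (H6) the composites $Z(B)\to Z(A)\to Z(U)$ and $Z(B)\to Z(U\cap B)\to Z(U)$ agree. Because $m$ is the top degree, cycles behave like sections of a sheaf.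
\begin{enumerate}
\item[(Z1)] \emph{For $B\subset A$ closed, $0\to Z(B)\to Z(A)\to Z(A\setminus B)$ is exact.} This is the dual of $H^m_c(A\setminus B)\to H^m_c(A)\to H^m_c(B)\to H^{m+1}_c(A\setminus B)=0$.
\item[(Z2)] \emph{If $z\in Z(A)$ restricts to $0$ on every member of an open cover of $A$, then $z=0$.} For open $U,U'\subset A$ the map $H^m_c(U)\oplus H^m_c(U')\to H^m_c(U\cup U')$ is onto, by (H3) and $H^{m+1}_c(U\cap U')=0$. Hence $z$ restricts to $0$ on every finite union of members of the cover, and by (H4) every class in $H^m_c(A)$ comes from such a union.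
\end{enumerate}

We shall add translates of a cycle, and these are carried by different sets. To give them a common home, let for $U\subset V$ open
\[\mathcal Z(U)=\varinjlim Z(A),\]
the limit taken along push-forwards over all closed subsets $A$ of $U$ with $\dim A\le m$; by (D2) these sets are directed under inclusion. The push-forwards are injective by (Z1), so each $Z(A)$ is a subspace of the $\mathbb F_2$-vector space $\mathcal Z(U)$. For open $U'\subset U$ the restrictions $Z(A)\to Z(A\cap U')$ commute with push-forwards and define $\mathcal Z(U)\to\mathcal Z(U')$, $z\mapsto z|_{U'}$. Translation by $v\in V$ induces linear isomorphisms $\tau_v\colon\mathcal Z(U)\to\mathcal Z(U+v)$ that commute with restrictions and satisfy $\tau_v\tau_{v'}=\tau_{v+v'}$. The \emph{support} $\operatorname{supp}z$ of $z\in\mathcal Z(U)$ is the set of $x\in U$ such that $z|_{U'}\ne0$ for every open $U'$ with $x\in U'\subset U$; it is closed in $U$.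

\begin{lemma}\label{lem:sheaf}
Let $U\subset V$ be open and $z\in\mathcal Z(U)$.
\begin{enumerate}
\item[(a)] If $U'\subset U\setminus\operatorname{supp}z$ is open, then $z|_{U'}=0$. In particular $z\neq0$ implies $\operatorname{supp}z\ne\emptyset$.
\item[(b)] If $z\in Z(A)$, then $\operatorname{supp}z\subset A$.
\item[(c)] If $B$ is closed in $U$, $\dim B\le m$ and $\operatorname{supp}z\subset B$, then $z\in Z(B)$.
\item[(d)] Let $U$ be convex and $\Lambda\subset V$ an $m$-dimensional affine subspace. If $\Lambda\cap U\ne\emptyset$, then $Z(\Lambda\cap U)$ has exactly one nonzero element $[\Lambda\cap U]$; put $[\emptyset]=0$. Then $[\Lambda\cap U]|_{U'}=[\Lambda\cap U']$ for convex open $U'\subset U$, and $\tau_v[\Lambda\cap U]=[(\Lambda+v)\cap(U+v)]$. If $\Lambda_1,\dots,\Lambda_q$ are pairwise disjoint $m$-dimensional affine subspaces, every element of $Z(\bigcup_i\Lambda_i\cap U)$ has the form $\sum_i\epsilon_i[\Lambda_i\cap U]$ with $\epsilon_i\in\mathbb F_2$.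
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\in Z(A)$. (a) Cover $U'$ by open sets $U_\lambda\subset U'$ with $z|_{U_\lambda}=0$. The restriction of $z$ to $A\cap U_\lambda$ is zero in $Z(A\cap U_\lambda)$, because this space injects into $\mathcal Z(U_\lambda)$. By (Z2) the restriction to $A\cap U'$ is zero.

(b) The element $z|_{U\setminus A}$ lies in $Z(\emptyset)=0$.

(c) We have $z\in Z(A\cup B)$. By (a), $z|_{U\setminus B}=0$, and $Z((A\cup B)\setminus B)$ injects into $\mathcal Z(U\setminus B)$, so $z$ restricts to $0$ in $Z((A\cup B)\setminus B)$. Now apply (Z1) to $B\subset A\cup B$.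

(d) By (H5), $H^m_c(\Lambda\cap U')\to H^m_c(\Lambda\cap U)$ is an isomorphism of copies of $\mathbb F_2$ when $\Lambda\cap U'\neq\emptyset$; this gives the first two claims. The third holds because $\tau_v$ is an isomorphism $Z(\Lambda\cap U)\to Z((\Lambda+v)\cap(U+v))$. In the last claim the sets $\Lambda_i\cap U$ are open and closed in their union, so $H^m_c$ and $Z$ of the union are direct sums.
\end{proof}

\subsection{Germs and the mixed difference}
Let $\mathcal G=\varinjlim\mathcal Z(U)$ over the open neighborhoods $U$ of $0$, the vector space of germs of cycles at the origin. For $z\in\mathcal Z(U)$ and $x\in U$ let $\operatorname{germ}_x z\in\mathcal G$ be the germ at $0$ of $\tau_{-x}z$. It is linear in $z$ and vanishes exactly when $x\notin\operatorname{supp}z$. Moving all germs to the origin lets us add germs taken at different points.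

Fix $c\in\mathcal Z(V)$ and define $g\colon V\to\mathcal G$ by $g(y)=\operatorname{germ}_yc$. Then $\operatorname{germ}_x(\tau_{-v}c)=g(x+v)$. For $h\in V$ and $Q\subset[n]$ let $h_Q=\sum_{j\in Q}h_j\in V$, the vector with components $h_j$ for $j\in Q$ and $0$ otherwise. For $a,b\in V$ and $h=b-a$ the \emph{mixed difference} is
\[
\Delta(a,b)=\sum_{Q\subset[n]}g(a+h_Q)\in\mathcal G .
\]
The points $a+h_Q$ have $j$-th component $a_j$ or $b_j$; they are the \emph{vertices} of the \emph{box} $\prod_j[a_j,b_j]$, a product of segments $[a_j,b_j]\subset E_j$. The sum always has $2^n$ terms, even if some $a_j=b_j$. It depends only on the $n$ pairs $(a_j,b_j)$ and does not change when the two entries of a pair are interchanged. For any $j$ and any $z\in E_j$: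
\begin{enumerate}
\item[(S)] \emph{$\Delta$ with $j$-th pair $(a_j,b_j)$ is the sum of $\Delta$ with $j$-th pair $(a_j,z)$ and $\Delta$ with $j$-th pair $(z,b_j)$, the other pairs being unchanged.}
\end{enumerate}
Indeed, the terms with $j$-th component $z$ occur twice and cancel mod $2$. Note that $z$ need not lie on the segment $[a_j,b_j]$.

\begin{example}\label{ex:germs}
Let $d=n=2$, let $A$ be a finite union of planes $P$ as in Example~\ref{ex:finite}, with $F$ and $P^\circ$ as there, and let $c\in Z(A)$. By (Z1) and $Z(F)=0$, the space $Z(A)$ injects into $Z(A\setminus F)=\bigoplus_PZ(P^\circ)$. Each summand is $\mathbb F_2$, and $[P]$ restricts to the generator of $Z(P^\circ)$ and to $0$ in the other summands. Hence $c=\sum_P\epsilon_P[P]$. Let $\gamma_1,\gamma_2\in\mathcal G$ be the germs at $0$ of $[\{y_1=0\}]$ and $[\{y_2=0\}]$. Then $g(y)=\epsilon(y_1)\gamma_1+\epsilon'(y_2)\gamma_2$, where $\epsilon(a)=\epsilon_P$ if $P=\{y_1=a\}$ is one of the planes and $\epsilon(a)=0$ otherwise, and $\epsilon'$ is defined in the same way from the planes $\{y_2=b\}$. In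
\[\Delta(a,b)=g(a_1,a_2)+g(b_1,a_2)+g(a_1,b_2)+g(b_1,b_2)\]
each of $\epsilon(a_1)\gamma_1$, $\epsilon(b_1)\gamma_1$, $\epsilon'(a_2)\gamma_2$, $\epsilon'(b_2)\gamma_2$ occurs twice, so $\Delta(a,b)=0$.
\end{example}

The relation found in this example holds in general.

\begin{proposition}[cube relation]\label{prop:cube}
If $\operatorname{supp}c$ is covered by countably many admissible subspaces, then $\Delta(a,b)=0$ for all $a,b\in V$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:cover} from Proposition~\ref{prop:cube}]
Suppose that $C$ is covered by countably many admissible subspaces. Then $\dim C\le m$ by (D2), so $Z(C)$ is defined, and $Z(C)\ne0$ because $H^m_c(C)\ne0$. Take $0\ne c\in Z(C)\subset\mathcal Z(V)$ and, by Lemma~\ref{lem:sheaf}(a),(b), a point $y\in\operatorname{supp}c\subset C$. We use a box that has $y$ as a vertex and all other vertices outside the slab. Let $h_j=(2,0,\dots,0)\in E_j$ for all $j$. For $Q\neq\emptyset$ we have $f_1(y+h_Q)=f_1(y)+2|Q|>1$, so $y+h_Q\notin C$ and $g(y+h_Q)=0$. Thus $g(y)=\Delta(y,y+h)=0$ by Proposition~\ref{prop:cube}, which contradicts $y\in\operatorname{supp}c$.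
\end{proof}

\section{Proof of the cube relation}\label{sec:cube}

Let $c\in\mathcal Z(V)$, with $g$ and $\Delta$ as above. Call $x\in V$ \emph{good} if it lies in a product $W=\prod_jW_j$ of open balls $W_j\subset E_j$ such that $\Delta(a,b)=0$ for all $a,b\in W$. The set of good points is open, since the same $W$ serves all its points. It contains $V\setminus\operatorname{supp}c$, since $g=0$ on a neighborhood of a point outside the support. The cube relation is local in the following sense.

\begin{lemma}\label{lem:local}
If all points of the box $\prod_j[a_j,b_j]$ are good, then $\Delta(a,b)=0$.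
\end{lemma}

\begin{proof}
The box is compact and covered by sets $W$ as above. By the Lebesgue number lemma we can subdivide each segment $[a_j,b_j]$ so that every product of subsegments lies in one $W$. Repeated use of (S) writes $\Delta(a,b)$ as the sum of the mixed differences of these small boxes, and each of them is $0$.
\end{proof}

So we have to show that all points are good. Baire's theorem will put a relatively open part of the set of bad points into a single admissible subspace $D$, and the task is to remove that singularity. Write $B_\rho=\prod_j\{y_j\in E_j:|y_j|<\rho\}$. In the next two lemmas we assume: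
\begin{enumerate}
\item[($*$)] $D=\{\sigma=0\}$ is admissible, $\sigma(y)=\sum_{j\in J}B_jy_j\in\mathbb R^l$, and all points of $B_\rho\setminus D$ are good.
\end{enumerate}

\subsection{Going around $D$}
A box whose vertices miss $D$ may still cross $D$, and then Lemma~\ref{lem:local} does not apply. Rule (S) lets us reroute. If $J=\{1\}$ and $D=\{y_1=0\}$, we replace the segment $[a_1,b_1]$ by $[a_1,z]$ and $[z,b_1]$, both avoiding the origin of $E_1$; this is possible because $\dim E_1\ge2$, and it is what fails for the staircase. For larger $J$ we need one point $(z_j)_{j\in J}$ such that the boxes from all vertices to it miss $D$. These boxes have $|J|$ relevant directions, which may exceed the codimension of $D$, so a generic choice is not enough. Instead we project to a plane and make all the vectors $B_jz_j$ point in one direction $\zeta$ there, much longer than the contributions of the vertices. Only the rank condition is used.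

\begin{lemma}\label{lem:around}
Assume $(*)$. There is $\varepsilon\in(0,\rho)$ such that $\Delta(a,b)=0$ whenever $a,b\in B_\varepsilon$ and no vertex of the box $\prod_j[a_j,b_j]$ lies in $D$.
\end{lemma}

\begin{proof}
There is a linear map $T\colon\mathbb R^l\to\mathbb R^2$ such that $TB_j$ is onto for all $j\in J$: choose two independent columns of each $B_j$; the determinant of their images under $T$ is a nonzero polynomial in the entries of $T$, and the product of these polynomials has a point where it does not vanish. Fix linear maps $R_j\colon\mathbb R^2\to E_j$ with $TB_jR_j=\mathrm{id}$. Let $\gamma=\pi/2^{n+1}$, $\kappa=1-\cos\gamma\in(0,1)$ and $\mu=\max_j\|TB_j\|$. Choose $L>0$ with $L\|R_j\|<\rho$ for all $j\in J$, and then $\varepsilon\in(0,\rho)$ with $2\mu\varepsilon<L\kappa$.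

Let $a,b$ be as in the statement. For each vertex $w$ with $T\sigma(w)\ne0$, the unit vectors that make an angle less than $\gamma$ with $-T\sigma(w)$ form an arc of length $2\gamma$. There are at most $2^n$ such arcs, of total length at most $\pi$, so some unit vector $\zeta\in\mathbb R^2$ lies in none of them. Put $z_j=LR_j\zeta$ for $j\in J$; then $|z_j|<\rho$ and $TB_jz_j=L\zeta$. Applying (S) with $z_j$ in each position $j\in J$ gives
\[
\Delta(a,b)=\sum\Delta_w,
\]
a sum of $2^{|J|}$ terms, one for each choice of $w_j=a_j$ or $w_j=b_j$ for $j\in J$, where $\Delta_w$ has the pairs $(w_j,z_j)$ for $j\in J$ and $(a_j,b_j)$ for $j\notin J$. The box of $\Delta_w$ lies in the convex set $B_\rho$. We show that it misses $D$; then it consists of good points, and $\Delta_w=0$ by Lemma~\ref{lem:local}.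

Complete $(w_j)_{j\in J}$ to a vertex $w$ of the original box; the value $\sigma(w)\neq0$ depends only on the components in $J$. We need a vector $\lambda\in\mathbb R^2$ with
\[|\lambda|\le2,\qquad\langle\lambda,\zeta\rangle\ge\kappa,\qquad\langle\lambda,T\sigma(w)\rangle\ge0 .\]
If $T\sigma(w)=0$, take $\lambda=\zeta$. Otherwise let $v=T\sigma(w)/|T\sigma(w)|$ and $\lambda=\zeta+v$; the angle between $\zeta$ and $-v$ is at least $\gamma$, so $\langle v,\zeta\rangle\ge-\cos\gamma$ and $\langle\lambda,\zeta\rangle=\langle\lambda,v\rangle=1+\langle v,\zeta\rangle\ge\kappa$. A point $y$ of the box of $\Delta_w$ has $y_j=w_j+s_j(z_j-w_j)$ with $s_j\in[0,1]$ for $j\in J$, and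
\[
\langle\lambda,T\sigma(y)\rangle=\langle\lambda,T\sigma(w)\rangle+\sum_{j\in J}s_j\bigl(L\langle\lambda,\zeta\rangle-\langle\lambda,TB_jw_j\rangle\bigr)\ge(L\kappa-2\mu\varepsilon)\sum_{j\in J}s_j .
\]
If some $s_j>0$, this is positive and $\sigma(y)\ne0$. If all $s_j=0$, then $\sigma(y)=\sigma(w)\ne0$.
\end{proof}

\subsection{Boxes with vertices on $D$}
To handle the remaining boxes we fix the edge vector $h$ and let the base point vary. The mixed differences $\Delta(x,x+h)$ are then the germs of a single cycle, and Lemma~\ref{lem:around} confines its support to finitely many translates of $D$. In case ($\alpha$) these are too thin to carry an $m$-cycle. In case ($\beta$) they can carry one, but it is invariant under small translations $\tau$ along a factor $E_i$ with $i\notin J$, and the identity $(1+\tau)^2=1+\tau^2$ over $\mathbb F_2$ turns this invariance into vanishing for the doubled edge.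

\begin{lemma}\label{lem:remove}
Assume $(*)$. Then $0$ is good.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be as in Lemma~\ref{lem:around}, $U=B_{\varepsilon/2}$ and $U'=B_{\varepsilon/3}$. For $h\in B_{\varepsilon/3}$ put
\[
c_h=\Bigl(\sum_{Q\subset[n]}\tau_{-h_Q}c\Bigr)\Big|_U\in\mathcal Z(U).
\]
For $x\in U$ we have $\operatorname{germ}_xc_h=\sum_Qg(x+h_Q)=\Delta(x,x+h)$, and $x,x+h\in B_\varepsilon$. By Lemma~\ref{lem:around} this germ vanishes unless $x+h_Q\in D$ for some $Q$. Hence $\operatorname{supp}c_h$ lies in
\[B=\bigcup_{Q\subset[n]}(D-h_Q)\cap U,\]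
which is closed in $U$ and has $\dim B\le\dim D\le m$ by (D2). By Lemma~\ref{lem:sheaf}(c), $c_h\in Z(B)$. We claim that $c_h|_{U'}=0$ for all $h\in B_{\varepsilon/3}$.

In case ($\alpha$), $\dim B<m$, so $Z(B)=0$ by (H2) and $c_h=0$.

In case ($\beta$), pick $i\in[n]\setminus J$. Given $h\in B_{\varepsilon/3}$, let $\eta=h_i/2\in E_i$, so $|\eta|<\varepsilon/6$, and let $h'\in B_{\varepsilon/3}$ be obtained from $h$ by replacing $h_i$ with $\eta$. Put $\Gamma=\sum_{Q\not\ni i}\tau_{-h_Q}c\in\mathcal Z(V)$. Pairing each $Q\not\ni i$ with $Q\cup\{i\}$ gives
\[
c_{h'}=(\Gamma+\tau_{-\eta}\Gamma)|_U,\qquad c_h=(\Gamma+\tau_{-2\eta}\Gamma)|_U .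
\]
In $\mathcal Z(V)$ we have $\Gamma+\tau_{-2\eta}\Gamma=(\Gamma+\tau_{-\eta}\Gamma)+\tau_{-\eta}(\Gamma+\tau_{-\eta}\Gamma)$, because $\tau_{-\eta}\Gamma$ occurs twice. Since $U'+\eta\subset U$, restricting to $U'$ yields
\begin{equation}\label{eq:double}
c_h|_{U'}=c_{h'}|_{U'}+\tau_{-\eta}\bigl(c_{h'}|_{U'+\eta}\bigr).
\end{equation}
Let $\Lambda_1,\dots,\Lambda_q$ be the distinct sets among the translates $D-h'_Q$; they are parallel $m$-dimensional affine subspaces, hence pairwise disjoint. By Lemma~\ref{lem:sheaf}(d), $c_{h'}=\sum_\nu\epsilon_\nu[\Lambda_\nu\cap U]$. Since $i\notin J$, we have $\Lambda_\nu-\eta=\Lambda_\nu$, and so, again by Lemma~\ref{lem:sheaf}(d),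
\[
\tau_{-\eta}\bigl(c_{h'}|_{U'+\eta}\bigr)=\sum_\nu\epsilon_\nu\,\tau_{-\eta}[\Lambda_\nu\cap(U'+\eta)]=\sum_\nu\epsilon_\nu[\Lambda_\nu\cap U']=c_{h'}|_{U'} .
\]
The two summands in \eqref{eq:double} are equal, so $c_h|_{U'}=0$.

In both cases $\Delta(x,x+h)=0$ for $x\in U'$ and $h\in B_{\varepsilon/3}$. For $a,b\in B_{\varepsilon/6}$ take $x=a$ and $h=b-a$; this gives $\Delta(a,b)=0$, so $0$ is good.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cube}]
By Lemma~\ref{lem:local} it suffices to show that every point of $V$ is good. Suppose that the closed set $S$ of points that are not good is nonempty. We have $S\subset\operatorname{supp}c\subset\bigcup_iD_i$ with $D_i$ admissible. The space $S$ is complete and is the union of the closed sets $S\cap D_i$, so by the Baire category theorem there are an open set $O\subset V$ and a subspace $D=D_i$ with $\emptyset\ne S\cap O\subset D$. Pick $x^\circ\in S\cap O$. Replacing $c$ by $\tau_{-x^\circ}c$ replaces $g(y)$ by $g(y+x^\circ)$ and translates $S$, $O$ and $D$ by $-x^\circ$. If $D=\{\sigma=t\}$, then $D-x^\circ=\{\sigma=0\}$, which is admissible with the same $J$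 and $B_j$. So we may assume $x^\circ=0$. Choose $\rho>0$ with $B_\rho\subset O$. All points of $B_\rho\setminus D$ lie outside $S$, so $(*)$ holds, and $0$ is good by Lemma~\ref{lem:remove}. This contradicts $0\in S$.
\end{proof}

This proves Proposition~\ref{prop:cover}, and with it Theorems~\ref{thm:pieces} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The dimension of $X^n$ where $X$ is a separable metric space},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 109361}.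

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
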